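# Bounded eigenfunctions on blow-ups of the Sierpinski gasket

## Statements: which sequences in the Julia set admit bounded eigenfunctions

Write $f(z)=z(5-z)$, let $\mathcal J$ be the Julia set of $f$, and put $\xi=\frac{\sqrt{41}-5}{2}\approx 0.7016$. For an infinite word $w$ in the letters $0,1,2$, $SG_w$ is the infinite blow-up of the Sierpinski gasket along $w$; generic sequences and eigenfunctions for them are defined in the next section.

**Theorem 1.** There is $\lambda^*\in(3.698,3.7)\cap\mathcal J$ of exact period 3 under $f$. Put $\lambda_{-k}=f^k(\lambda^*)$ for $k\ge0$ and $\lambda_m=\frac12\bigl(5-\sqrt{25-4\lambda_{m-1}}\bigr)$ for $m\ge1$. Then $\lambda=\frac32\lim_{m\to\infty}5^m\lambda_m$ exists and is $>0$, the sequence $\{\lambda_m\}$ is generic, and $4\neq\lambda_m\in\mathcal J$ for all $m$. There are a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$ for this sequence.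

**Theorem 2.** Let $\{\lambda_m\}$ be generic with $\lambda\ne0$, $\lambda_m\in\mathcal J$ and $\lambda_m\neq4$ for all $m$.

* (A) Suppose (i) for some $\eta>0$, $\lambda_m\in[\frac{5+\sqrt5}2,\,3+\xi-\eta]$ for infinitely many $m<0$; or (ii) $\lambda_m,\lambda_{m-1},\lambda_{m-2}>\frac52$ for infinitely many $m<0$. Then there are a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$ for this sequence.
* (B) If $\lambda_m\notin[\frac{5+\sqrt5}2,4)$ for all sufficiently negative $m$, then for every $w$ not eventually constant there is no nonzero bounded eigenfunction on $SG_w$ for this sequence.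

**Corollary.** For every $\lambda_0$ in a residual subset of $\mathcal J$ (the points with dense forward orbit) there is a sequence through $\lambda_0$ which satisfies the hypotheses of Theorem 2 and for which a nonzero bounded eigenfunction exists on some $SG_w$ with $w$ not eventually constant.

These statements answer a conjecture from the paper "Calculus on the Sierpinski Gasket II".

**Conjecture.** Let $w$ be not eventually constant, and let $\lambda\ne0$ be generic with sequence $\{\lambda_m\}$, where $\lambda_m\in\mathcal J$ and $\lambda_m\ne4$ for all $m$. Then no nonzero eigenfunction for this sequence is bounded on $SG_w$.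

Theorem 1 says that the conjecture is false, and the Corollary says that it fails for many sequences. That paper proves the conjecture in the case $\lambda_m\in\{3+\sqrt3,3-\sqrt3\}$, the two-cycle of $f$ in $\mathcal J$. Part (B) contains this case, because $3+\sqrt3\approx4.73$ and $3-\sqrt3\approx1.27$ both lie outside $[\frac{5+\sqrt5}2,4)\approx[3.618,4)$. Note the quantifiers: (A) produces one word $w$, while (B) is about every $w$. Sequences covered by neither (A) nor (B) are left open here; this does not affect the disproof.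

## Blow-ups, generic sequences and the Julia set of $z(5-z)$

Let $q_0,q_1,q_2$ be the vertices of an equilateral triangle, $F_i(x)=\frac12(x+q_i)$, and let $K$ be the Sierpinski gasket, the nonempty compact set with $K=\bigcup_iF_iK$. A cell is a scaled copy of $K$. All cells below are positive homothets of $K$, so their corners carry labels $0,1,2$. A cell $C$ is the union of three children. Child $i$ has its corner $i$ at corner $i$ of $C$ and contains no other corner of $C$. For $i\neq j$, corner $j$ of child $i$ equals corner $i$ of child $j$: it is the midpoint of corners $i,j$ of $C$.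

**Definition (blow-up).** For $w=(w_1,w_2,\dots)$ put $K_n=F_{w_1}^{-1}\cdots F_{w_n}^{-1}K$ and $SG_w=\bigcup_{n\ge0}K_n$.

Since $F_{w_n}^{-1}K$ has $K$ as its child $w_n$, the cell $K_{n-1}$ is child $w_n$ of $K_n$, and the union is increasing. The letter $w_n$ says in which third of the next bigger cell the present one sits. For $w=(0,0,0,\dots)$ all maps fix $q_0$, so $q_0$ is a corner of every $K_n$ and has only two neighbours at each scale: it is a boundary point. For $w=(0,1,0,1,\dots)$ no point stays a corner forever, as we check below. The space $SG_w$ has a boundary point exactly when $w$ is eventually constant. From now on **$w$ is not eventually constant**, unless we say otherwise.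

A cell of size $2^{-m}$ has level $m\in\mathbb Z$, so $K_n$ has level $-n$. Let $V_m$ be the set of corners of level-$m$ cells, and $\Delta_mu(x)=\sum_{y\sim_mx}(u(y)-u(x))$, where $y\sim_m x$ means that $x\ne y$ are corners of a common level-$m$ cell. Clearly $V_m\subset V_{m+1}$. Kigami's Laplacian is $\Delta u=\frac32\lim_{m\to\infty}5^m\Delta_mu$; here $u$ and $\Delta u$ are continuous, and the limit is uniform over the vertices. (The eigenfunctions that we construct satisfy this uniformly on all of $SG_w$.)

**Definition (generic sequence, eigenfunction).** A real $\lambda\neq0$ is generic with sequence $\{\lambda_m\}_{m\in\mathbb Z}$ if $\lambda_m\notin\{2,5,6\}$ and $\lambda_{m-1}=f(\lambda_m)$ for all $m$, and $\lambda=\frac32\lim_{m\to\infty}5^m\lambda_m$. An eigenfunction for this sequence is a nonzero solution $u$ of $-\Delta u=\lambda u$ on $SG_w$ with $-\Delta_mu=\lambda_mu$ on $V_m$ for every $m\in\mathbb Z$.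

Going to coarser levels ($m\to-\infty$) means iterating $f$ forward; going to finer levels means choosing preimages that tend to $0$. For example, $\lambda_0=3+\sqrt3$, $\lambda_1=3-\sqrt3$, $\lambda_2=2-\sqrt3$ are consistent: $f(2-\sqrt3)=(2-\sqrt3)(3+\sqrt3)=3-\sqrt3$, $f(3-\sqrt3)=(3-\sqrt3)(2+\sqrt3)=3+\sqrt3$, and $f(3+\sqrt3)=(3+\sqrt3)(2-\sqrt3)=3-\sqrt3$, so that $\lambda_{-1}=3-\sqrt3$ and the two-cycle goes on for all $m\le 1$.

**Facts on $\mathcal J$.** We recall the following about the Julia set of $f$. It is closed, perfect, and completely invariant: $f^{-1}(\mathcal J)=\mathcal J=f(\mathcal J)$. It contains all repelling periodic points; for example $0$ and $4$, the fixed points, where $f'=5$ and $f'=-3$. It is the closure of the backward orbit of any of its points. If $U$ is open and meets $\mathcal J$, then $f^n(U\cap\mathcal J)=\mathcal J$ for some $n$.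

Moreover $\mathcal J\subset[0,5]$. Indeed, for $y\in[0,5]$ the solutions $\frac{5\pm\sqrt{25-4y}}2$ of $f(z)=y$ are real and lie in $[0,5]$, since $\sqrt5\le\sqrt{25-4y}\le5$. So the backward orbit of $0\in\mathcal J$ stays in $[0,5]$, and so does its closure $\mathcal J$.

**Standing assumption.** From here on $\{\lambda_m\}$ is generic with $\lambda\ne0$ and $\lambda_m\in\mathcal J$ for all $m$. Then $\lambda_m\ne0$: if $\lambda_m=0$, then $\lambda_{m-1}=f(0)=0$, and $\lambda_{m+1}\in\{0,5\}$, hence $\lambda_{m+1}=0$; so all terms vanish and $\lambda=0$, a contradiction. Thus $0<\lambda_m\le5$. Also $\lambda_m\ne3$, since otherwise $\lambda_{m-1}=6$.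

**Two facts on vertices.** *Every vertex $x$ is a non-corner of $K_n$ for all large $n$.* Let $x\in K_N$. If $x$ is a corner of $K_n$ with $n>N$, then, since $x$ lies in the child $K_{n-1}$, which contains only the corner $w_n$ of $K_n$, $x$ is corner $w_n$ of both $K_n$ and $K_{n-1}$. In particular, being a corner of $K_n$ implies being a corner of $K_{n-1}$, with the same label. If $x$ were a corner of $K_n$ for arbitrarily large $n$, it would be a corner of every $K_n$, $n\ge N$, always with one label $j$, and $w_n=j$ for all $n>N$, which is excluded.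

*Every $x\in V_m$ is a corner of exactly two level-$m$ cells, and so has four neighbours in level $m$.* Take $n\ge -m$ with $x$ a non-corner of $K_n$. Since $K_n$ meets the rest of $SG_w$ only at corners of $K_n$, all level-$m$ cells containing $x$ lie in $K_n$. Subdividing $K_n$, the point $x$ first appears as a midpoint of some cell $D$, at a level $l$ with $-n<l\le m$. Cells of equal level meet only at common corners, and $x$ is not a corner of $D$; so $D$ is the only cell of its level containing $x$, and exactly two children of $D$ contain $x$. Each of these has exactly one level-$m$ subcell with corner $x$. The two cells meet only at $x$, which gives four distinct neighbours.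

## From corner values to fluxes

The eigenvalue equation at $x\in V_m$ involves two cells. We split it into one contribution from each. For a level-$m$ cell $C$ with corner values $a_0,a_1,a_2$ and $S=a_0+a_1+a_2$, put
$$L_C(i)=\Bigl(3-\frac{\lambda_m}2\Bigr)a_i-S.\tag{1}$$
If $C,C'$ are the two level-$m$ cells with corner $x$, then $L_C(x)+L_{C'}(x)=(6-\lambda_m)u(x)-2u(x)-\sum_{y\sim_mx}u(y)=(4-\lambda_m)u(x)-\sum_{y\sim_mx}u(y)$. So
$$-\Delta_mu=\lambda_mu\ \text{ at }x\quad\Longleftrightarrow\quad L_C(x)+L_{C'}(x)=0.\tag{2}$$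
The matrix in (1), $(3-\frac{\lambda_m}2)I$ minus the all-ones matrix, has eigenvalues $3-\frac{\lambda_m}2$ (twice) and $-\frac{\lambda_m}2$. As $\lambda_m\notin\{0,6\}$ it is invertible, so the $L_C(i)$ determine the $a_i$.

The next lemma tells how these quantities pass from a cell to its children.

**Lemma 1.** Let $C$ have level $m-1$ and corner values $a_i$, and let $\mu=\lambda_m$, $\nu=\lambda_{m-1}=\mu(5-\mu)$. There are unique midpoint values $b_{ij}$ satisfying the level-$m$ equation at the three midpoints. With $c=c(\mu)=\frac{6-\mu}{(2-\mu)(5-\mu)}$,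
$$L_{\text{child }i}(i)=c\,L_C(i),\qquad L_{\text{child }i}(j)=\frac{c\,(L_C(j)-L_C(i))}{3-\mu}\quad(j\ne i).\tag{3}$$

**Proof.** Let $\{i,j,k\}=\{0,1,2\}$ and $T=\sum b_{ij}$, the sum of the three midpoint values. The neighbours of the midpoint of $i,j$ have values $a_i,b_{ik},a_j,b_{jk}$, so the equation is $(4-\mu)b_{ij}=a_i+a_j+(T-b_{ij})$, that is, $(5-\mu)b_{ij}=a_i+a_j+T$. Summing the three equations, $(5-\mu)T=2S+3T$, so $T=\frac{2S}{2-\mu}$. Hence there is a unique solution,
$$b_{ij}=\frac{a_i+a_j+T}{5-\mu},\qquad T=\frac{2S}{2-\mu}.\tag{4}$$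
Child $i$ has corner values $a_i,b_{ij},b_{ik}$, so
$$L_{\text{child }i}(i)=\Bigl(2-\frac\mu2\Bigr)a_i-b_{ij}-b_{ik}=\Bigl(2-\frac\mu2\Bigr)a_i-\frac{a_i+S+2T}{5-\mu}.$$
The coefficient of $S$ is $-\frac{1+4/(2-\mu)}{5-\mu}=-c$. The coefficient of $a_i$ is
$$\frac{(4-\mu)(5-\mu)-2}{2(5-\mu)}=\frac{(3-\mu)(6-\mu)}{2(5-\mu)}=c\,\frac{(2-\mu)(3-\mu)}2=c\Bigl(3-\frac\nu2\Bigr),$$
since $6-\nu=6-5\mu+\mu^2=(2-\mu)(3-\mu)$. This is the first formula.

For the second, the midpoint equation and (2) give $L_{\text{child }i}(j)+L_{\text{child }j}(i)=0$, so $L_{\text{child }i}(j)$ is half the difference of the two. The multiples of $b_{ij}$ cancel, and by (4)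
$$L_{\text{child }i}(j)=\frac12\bigl[(a_j+b_{jk})-(a_i+b_{ik})\bigr]=\frac12(a_j-a_i)\Bigl(1+\frac1{5-\mu}\Bigr)=\frac12(a_j-a_i)\frac{6-\mu}{5-\mu}.$$
On the other hand $c(L_C(j)-L_C(i))=c(3-\frac\nu2)(a_j-a_i)=\frac{(3-\mu)(6-\mu)}{2(5-\mu)}(a_j-a_i)$. Dividing by $3-\mu$ gives the claim. $\square$

A numerical check: let $\mu=1$, $\nu=4$, corner values $(1,0,0)$. Then $S=1$, $T=2$, $b_{01}=b_{02}=\frac34$, $b_{12}=\frac12$, $c=\frac54$ and $L_C=(0,-1,-1)$. Child $1$ has values $(\frac34,0,\frac12)$ with sum $\frac54$, so its $L$ is $\frac52(\frac34,0,\frac12)-\frac54(1,1,1)=(\frac58,-\frac54,0)$. Formula (3) gives $L(1)=\frac54(-1)$, $L(0)=\frac54\cdot\frac{0-(-1)}2=\frac58$, $L(2)=0$: the same.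

We remove the factor $c$ by rescaling. Define $\gamma_0=1$ and $\gamma_{m-1}=c(\lambda_m)\gamma_m$ for $m\in\mathbb Z$; all $\gamma_m$ are nonzero.

**Definition (flux).** The flux of a level-$m$ cell $C$ at corner $i$ is $X_i=\gamma_mL_C(i)$, and $X=(X_0,X_1,X_2)$ is its flux vector.

Put
$$\sigma_k=3-\lambda_{1-k}\ (k\ge1),\qquad \sigma_{k+1}=g(\sigma_k),\quad g(\sigma)=3-f(3-\sigma)=\sigma^2-\sigma-3,\tag{5}$$
and, for $\sigma\ne0$, let $B_i(\sigma)X=Y$ with
$$Y_i=X_i,\qquad Y_j=\frac{X_j-X_i}{\sigma}\quad(j\ne i).\tag{6}$$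
Here $\sigma_k\ne0$, and $B_i(\sigma)$ is invertible, with inverse $X_i=Y_i$, $X_j=Y_i+\sigma Y_j$. Lemma 1 now reads: *if a level $-k$ cell ($k\ge1$) has flux vector $X$, its child $i$ has flux vector $B_i(\sigma_k)X$.* And at every level, the flux at a corner is the same for the child at that corner. The whole problem at levels $\le 0$ has become one about products of these $3\times3$ matrices.

## Eigenfunctions built from consistent flux sequences

**Lemma 2.** Let $w$ be not eventually constant, and let $(X_k)_{k\ge0}$ be vectors in $\mathbb R^3$ with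
$$X_{k-1}=B_{w_k}(\sigma_k)X_k\qquad(k\ge1).\tag{7}$$
There is a function $u$ on $\bigcup_mV_m$ that satisfies all discrete equations and for which $K_k$ has flux vector $X_k$ for each $k\geq 0$. If all level-$0$ fluxes of $u$ are bounded, then $u$ extends to a bounded continuous function on $SG_w$ with $-\Delta u=\lambda u$. It is nonzero if $X_0\ne0$, and is then a bounded eigenfunction for the sequence.

**Proof.**

**Step 1 (definition of $u$).** We check consistency. Give $K_k$ the corner values determined by the flux vector $X_k$. Extending the values on $K_k$ by Lemma 1, its child $K_{k-1}$ gets the flux vector $B_{w_k}(\sigma_k)X_k=X_{k-1}$, hence the corner values already assigned to it. So the successive extensions from $K_n$, $n\to\infty$, agree and define $u$ on $\bigcup_mV_m$.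

**Step 2 (discrete equations).** We show $-\Delta_mu=\lambda_mu$ at every $x\in V_m$. Take $n\ge-m$ with $x$ a non-corner of $K_n$. Then $x$ first appears as a midpoint, at a level $l$ with $-n<l\le m$. There, by construction and (2), its two level-$l$ fluxes sum to $0$. These fluxes are inherited by the two level-$m$ cells with corner $x$. By (2) the level-$m$ equation holds.

**Step 3 (bounds on finer levels).** We show that a bound on $V_0$ gives one on all $V_m$. For $m\ge1$, formula (4) gives $|b_{ij}|\le\theta_m\max|a_i|$ with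
$$\theta_m=\frac{2+6/|2-\lambda_m|}{|5-\lambda_m|},\qquad\text{and}\quad\theta_m=\frac{10-2\lambda_m}{(2-\lambda_m)(5-\lambda_m)}=\frac2{2-\lambda_m}\ \text{ if }0<\lambda_m<2.$$
As $5^m\lambda_m$ converges, $\lambda_m<2$ for all but finitely many $m\ge1$, and $\sum_{m\ge1}\lambda_m<\infty$. So $\prod_{m\ge1}\max(1,\theta_m)<\infty$, and $\sup_{\bigcup_mV_m}|u|\le\text{const}\cdot\sup_{V_0}|u|$. Level-$0$ corner values are a fixed linear image of level-$0$ fluxes. So if all level-$0$ fluxes are bounded, then $b:=\sup_{\bigcup_mV_m}|u|<\infty$. We assume this from now on.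

**Step 4 (oscillation on small cells).** We want the maximal oscillation $\omega_m$ of $u$ over the corners of a level-$m$ cell to be summable over $m\ge1$. Let $m$ be so large that $\mu=\lambda_m\le1$. From (4), with $T=S+\frac{\mu S}{2-\mu}$,
$$b_{ij}-b_{ik}=\frac{a_j-a_k}{5-\mu},\qquad a_i-b_{ij}=\frac{2(a_i-a_j)+(a_i-a_k)-\mu a_i-\mu S/(2-\mu)}{5-\mu}.$$
Since $5-\mu\ge4$, $2-\mu\ge1$ and $|S|\le3b$, this gives $\omega_m\le\frac34\omega_{m-1}+b\lambda_m$. As $\omega_m\le2b$ for all $m$ and $\sum\lambda_m<\infty$, summing over large $m$ gives $\sum_{m\ge1}\omega_m<\infty$.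

**Step 5 (continuity).** We show that $u$ is uniformly continuous. Put $\varepsilon_m=\sum_{j\ge m}\omega_j\to0$. Let $x\in V_M$ lie in a level-$m$ cell $C$, where $M\ge m\ge1$. Choose nested cells $C=C_m\supset\dots\supset C_M$, $C_j$ of level $j$, with $x\in C_M$; then $x$ is a corner of $C_M$, since cells of level $M$ meet only at corners. The cells $C_{j+1}$ and $C_j$ share a corner. So we can pass from any corner of $C$ to $x$ by moving between two corners of $C_m$, then two corners of $C_{m+1}$, and so on up to $C_M$. Hence $u(x)$ differs from every corner value of $C$ by at most $\varepsilon_m$. Consequently $|u(x)-u(y)|\le2\varepsilon_m$ if $x,y\in\bigcup_jV_j$ lie in the same level-$m$ cell or in two level-$m$ cells with a common corner.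

The level-$m$ cells lie in distinct, equally oriented triangles of one triangular lattice of mesh comparable to $2^{-m}$. Such triangles meet at most at corners, and up to translation and scaling only finitely many configurations of two triangles have bounded distance. So disjoint level-$m$ cells have distance at least $\text{const}\cdot2^{-m}$. Points of $\bigcup_jV_j$ closer than this lie in the same cell or in two cells with a common corner. Thus $u$ is uniformly continuous on $\bigcup_jV_j$, which is dense in $SG_w$, and extends to a continuous function bounded by $b$.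

**Step 6 (the eigenvalue equation).** We pass to the limit. At each point of $V_j$ and for $m\ge j$, $\frac325^m\Delta_mu=-\frac325^m\lambda_mu$, and the right side tends to $-\lambda u$ uniformly, since $u$ is bounded. As $\lambda u$ is continuous, $-\Delta u=\lambda u$. Finally, $X_0\ne0$ means that the corner values of $K_0$ are not all zero. $\square$

**The fixed point $4$, by hand.** Let $\lambda_m=4$ for all $m\le0$, so $\sigma_k=-1$ for all $k\ge1$ (and indeed $g(-1)=-1$). With $\lambda_1=1$, $f(1)=4$, and lower preimages after that, this gives a generic sequence. Here $B_i(-1)X=Y$ with $Y_i=X_i$, $Y_j=X_i-X_j$. Consider the six numbers $|X_0|,|X_1|,|X_2|,|X_0-X_1|,|X_0-X_2|,|X_1-X_2|$. With $\{i,j,k\}=\{0,1,2\}$, the entries of $Y$ have moduli $|X_i|,|X_i-X_j|,|X_i-X_k|$, and the differences have moduli $|Y_i-Y_j|=|X_j|$, $|Y_i-Y_k|=|X_k|$, $|Y_j-Y_k|=|X_j-X_k|$. They are the same six numbers. So the maximum of the six is the same for all cells of level $\le0$, all level-$0$ fluxes are bounded, and by Step 3 every eigenfunction is bounded.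 This is the case which the conjecture excludes, and it suggests measuring a flux vector by its entries *and* its differences.

## Where the numbers $\sigma_k$ live

From here on also $\lambda_m\ne4$ for all $m$. Put $\varphi=\frac{1+\sqrt5}2$. Since $\lambda_m\in[0,5]$ and $f(\lambda_m)=\lambda_{m-1}\le5$, we have $\lambda_m^2-5\lambda_m+5\ge0$, so
$$\lambda_m\notin\Bigl(\frac{5-\sqrt5}2,\frac{5+\sqrt5}2\Bigr).\tag{8}$$
In terms of $\sigma_k=3-\lambda_{1-k}$:
$$\sigma_k\in[-2,-\varphi^{-1}]\ (\text{"}M\text{"})\quad\text{or}\quad\sigma_k\in[\varphi,3]\ (\text{"}P\text{"}),\qquad\sigma_k\ne-1.\tag{9}$$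
Note that $|\sigma_k|<1$ is possible only for $\sigma_k\in(-1,-\varphi^{-1}]$, that is, for $\lambda_{1-k}\in[\frac{5+\sqrt5}2,4)$, the interval in Theorem 2(B). The two-cycle $3\pm\sqrt3$ is $\sigma=\mp\sqrt3$.

## A contracting norm when $\sigma_k$ avoids $(-1,-\varphi^{-1}]$: proof of Theorem 2(B)

A sensible way to prove the conjecture is this. Bounded eigenfunctions have bounded flux vectors $X_n$ of $K_n$, and $X_0$ is a product of $n$ matrices applied to $X_n$. If these products contract, then $X_0=0$. No norm can make every single $B_i$ a strict contraction, since $B_i$ keeps the entry $i$; the contraction must come from a change of letter, and it is here that $w$ must not be eventually constant. The plain maximum norm does not suffice: it gives only $|Y_j|\le2|X|/|\sigma|$, which is useless for $|\sigma|<2$. The six numbers from the case $\sigma=-1$, with suitable weights, do better.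

By the hypothesis of (B) there is $k_0\ge1$ with $\sigma_k\in[-2,-1)\cup[\varphi,3]$ for all $k\ge k_0$. For $k\ge k_0-1$ let $D_k=1$ if $\sigma_{k+1}<0$ and $D_k=1.65$ if $\sigma_{k+1}>0$, and
$$\|X\|_k=\max_{i,j}\Bigl\{|X_i|,\ \frac{|X_i-X_j|}{D_k}\Bigr\}.$$

**Step 1 (sizes of $D_k/|\sigma_k|$).** This step collects the numbers that we need. Let $k\ge k_0$.

* (a) $\sigma_k<0$. Then $|\sigma_k|>1$ and $\sigma_{k+1}=|\sigma_k|^2+|\sigma_k|-3>-1$, so $\sigma_{k+1}\ge\varphi$. Hence $|\sigma_k|^2+|\sigma_k|\ge3+\varphi$ and $|\sigma_k|\ge1.706$. Here $D_k=1.65$, $D_{k-1}=1$, $D_k/|\sigma_k|\le0.97$.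
* (b) $\sigma_k>0>\sigma_{k+1}$. Here $D_k=1$, $D_{k-1}=1.65$, $D_k/\sigma_k\le\varphi^{-1}<0.6181$.
* (c) $\sigma_k,\sigma_{k+1}>0$. Then $\sigma_k^2-\sigma_k-3\ge\varphi$, so $\sigma_k\ge2.706$. Here $D_k=D_{k-1}=1.65$, $D_k/\sigma_k\le0.61$.

For the rest let $k\ge k_0$, $\|X\|_k\le1$ and $Y=B_i(\sigma_k)X$.

**Step 2 (one step does not expand).** We claim $\|Y\|_{k-1}\le1$, and $|Y_j|\le0.97$ for $j\ne i$. First, $|Y_i|=|X_i|\le1$. For $j\neq i$, $|Y_j|=|X_j-X_i|/|\sigma_k|\le D_k/|\sigma_k|\le0.97$. For $j,j'\ne i$, $|Y_j-Y_{j'}|=|X_j-X_{j'}|/|\sigma_k|\le0.97\le D_{k-1}$. There remain the differences $Y_i-Y_j$. If $\sigma_k>0$, then by (b), (c), $|Y_i-Y_j|\le1+D_k/\sigma_k\le1.6181\le1.65=D_{k-1}$. If $\sigma_k=-\rho<0$, then $\rho>1$ and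
$$Y_i-Y_j=X_i+\frac{X_j-X_i}\rho=\Bigl(1-\frac1\rho\Bigr)X_i+\frac1\rho X_j,\tag{10}$$
a convex combination, so $|Y_i-Y_j|\le1=D_{k-1}$.

**Step 3 (a change of letter contracts).** We claim: if $k-1\ge k_0$, $j\ne i$ and $X'=B_j(\sigma_{k-1})Y$, then $\|X'\|_{k-2}\le0.99$. We use $|Y_j|\le0.97$ and $\|Y\|_{k-1}\le1$ from Step 2. First $|X'_j|=|Y_j|\le0.97$. The other entries and their mutual difference are at most $D_{k-1}/|\sigma_{k-1}|\le0.97$. There remain the differences with $X'_j$. If $\sigma_{k-1}>0$, then $D_{k-2}=1.65$ and they are at most $0.97+0.6181<1.6005=0.97\cdot1.65$. If $\sigma_{k-1}=-\rho$, then $D_{k-2}=1$, $\rho\ge1.706$, and for $l\ne j$, as in (10),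
$$|X'_j-X'_l|=\Bigl|\Bigl(1-\frac1\rho\Bigr)Y_j+\frac1\rho Y_l\Bigr|\le\Bigl(1-\frac1\rho\Bigr)0.97+\frac1\rho=0.97+\frac{0.03}\rho\le0.97+0.03\cdot0.587<0.99.$$

**Step 4 (conclusion).** We show that a bounded eigenfunction would vanish. Let $u$ be one on $SG_w$, and let $X_n$ be the flux vector of $K_n$. As $u$ satisfies all discrete equations, the uniqueness in Lemma 1 gives (7). Since $u$ is bounded on $V_0$, the level-$0$ fluxes are bounded, say by $C$. Each corner flux of $K_n$ equals the flux of the level-$0$ cell at that corner. So $|X_n|\le C$ for $n\ge0$, and $\|X_n\|_n\le2C$ for $n\ge k_0-1$, because $D_n\ge1$.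

Since $w$ is not eventually constant, $w_k\ne w_{k-1}$ for infinitely many $k$. For $n$ large let $r(n)$ be the largest number of disjoint pairs $\{k,k-1\}$ with $k_0\le k-1<k\le n$ and $w_k\ne w_{k-1}$; then $r(n)\to\infty$. Go from $X_n$ down to $X_{k_0-1}$, using Step 3 on these pairs and Step 2 on the remaining steps. This gives
$$\|X_{k_0-1}\|_{k_0-1}\le0.99^{\,r(n)}\cdot2C\to0 .$$
Hence $X_{k_0-1}=0$, and by (7) and invertibility all $X_n=0$. So $u=0$ at the corners of every $K_n$, hence on $\bigcup_mV_m$ by the uniqueness in Lemma 1, hence everywhere by continuity. But eigenfunctions are nonzero. This proves Theorem 2(B). $\blacksquare$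

**Where this breaks.** Suppose $\sigma_k=-\rho$ with $\varphi^{-1}\le\rho<1$. Then $\sigma_{k+1}=\rho^2+\rho-3<0$, so the same recipe would give $D_k=1$. The vector $X=(0,1,0)$ has $\|X\|_k=1$, but $B_0(\sigma_k)X=(0,-\frac1\rho,0)$ has an entry of modulus $\frac1\rho>1$. Also (10) is no longer a convex combination. That only shows that this norm fails. To disprove the conjecture we must see that fluxes really grow on the way down, and then turn the growth into one eigenfunction that is bounded on *all* level-$0$ cells.

## The vectors $p_n^{(i)}$ and the norms $N_n$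

Boundedness concerns all level-$0$ cells in $K_n$, so we measure a flux vector by the worst of them. For $n\ge0$ let
$$N_n(X)=\max_{i_1\dots i_n}\bigl|B_{i_1}(\sigma_1)\cdots B_{i_n}(\sigma_n)X\bigr|,\qquad N_0=|\cdot|,\qquad |X|=\max_i|X_i|.$$
This is the largest modulus of a level-$0$ flux inside a level $-n$ cell with flux vector $X$. It satisfies $N_n(X)=\max_iN_{n-1}(B_i(\sigma_n)X)$. It also satisfies $N_n(X)\ge|X|$, because the word $i\cdots i$ keeps the entry $X_i$; hence $N_n$ is a norm.

Next we look for the vectors that survive a long run of one letter $i$. If $Z_i=0$, then $B_i(\sigma)Z=Z/\sigma$, so we need one further vector, with entry $1$ at $i$, that is reproduced. Put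
$$q_n=\frac{1-\sigma_{n+1}}4\qquad(n\ge0),$$
and let $p_n^{(i)}$ have entry $1$ at $i$ and $q_n$ at the other two places. For $n\ge1$,
$$\frac{q_n-1}{\sigma_n}=\frac{-3-g(\sigma_n)}{4\sigma_n}=\frac{\sigma_n-\sigma_n^2}{4\sigma_n}=\frac{1-\sigma_n}4=q_{n-1},\qquad\text{so}\quad B_i(\sigma_n)p_n^{(i)}=p_{n-1}^{(i)}.\tag{11}$$
For $\sigma_n=-1$, for example, $q_n=\frac12$ and $B_0(-1)(1,\frac12,\frac12)=(1,\frac12,\frac12)$.

By the symmetry in the labels, $a_n:=N_n(p_n^{(i)})$ does not depend on $i$. By (11), $a_n\ge N_{n-1}(p_{n-1}^{(i)})=a_{n-1}$, so $a_n$ is nondecreasing. By (9), $1-\sigma_{n+1}\in[-2,3]$, so $|q_n|\le\frac34$, $|p_n^{(i)}|=1$ and $a_0=1$.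

Any $X$ decomposes as $X=X_i\,p_n^{(i)}+Z$ with $Z_i=0$. Along a run of the letter $i$ the first part is reproduced, and the second is divided by a product of $\sigma$'s. The next lemma says that this product wins, although single factors may be less than $1$ in modulus.

**Lemma 3.** $P$ occurs infinitely often, and $\prod_{k=l+1}^n|\sigma_k|\to\infty$ as $n\to\infty$, for each $l$.

**Proof.** Suppose $\sigma_k\in M$ for all $k\ge k_1$. Solving $\sigma_{k+1}=\sigma_k^2-\sigma_k-3$ for the negative root, $\sigma_k=h(\sigma_{k+1})$ with $h(s)=\frac{1-\sqrt{13+4s}}2$. On $[-2,-\varphi^{-1}]$, $|h'(s)|=(13+4s)^{-1/2}\le\frac1{\sqrt5}$; and $h(-1)=-1$. So $|\sigma_{k_1}+1|\le5^{-j/2}|\sigma_{k_1+j}+1|\to0$ as $j\to\infty$, and $\sigma_{k_1}=-1$, a contradiction. Hence $P$ occurs infinitely often.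

Now suppose $\sigma_k=-x\in(-1,-\varphi^{-1}]$. Then $\sigma_{k+1}=x^2+x-3\in[-2,-1)$, as $x^2+x$ increases from $1$ at $\varphi^{-1}$ to $2$ at $1$. And $|\sigma_k\sigma_{k+1}|=x(3-x-x^2)\ge1$, because this function is concave on $[0,1]$, with value $2\varphi^{-1}>1$ at $\varphi^{-1}$ and $1$ at $1$. So each factor of modulus less than $1$ forms a pair with its successor, and the pair has product at least $1$. The pairs are disjoint, since the second member has modulus greater than $1$. All factors outside the pairs are $>1$ in modulus, and $\ge\varphi$ for $P$. Only the last factor of the product may lack its partner; it is at least $\varphi^{-1}$. So $\prod_{k=l+1}^n|\sigma_k|\ge\varphi^{-1}\varphi^{\#P}$, where $\#P$ counts the indices $l<k\le n$ with $\sigma_k\in P$. This tends to $\infty$. $\square$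

## Growth of $a_n$ from two-step descendants

**Lemma 4.** Suppose there is $\eta>0$ such that for infinitely many $n$ a level $-n$ cell with flux vector $p_n^{(i)}$ (for some $i$) has a level $-(n-2)$ descendant with a corner flux of modulus $\ge1+\eta$. Then $a_n\to\infty$.

**Proof.** The gain $1+\eta$ at a corner $j$ can be carried down by repeating the letter $j$, until what is left is almost a multiple $\ge1+\eta$ of $p_l^{(j)}$. Suppose $a_n\uparrow A<\infty$; then $A\ge a_0=1$. Fix $l$, and take such an $n>l+2$, with descendant flux vector $Y$, $|Y_j|\ge1+\eta$. As $|B_i(\sigma)X|\le\max(1,2/|\sigma|)|X|\le2\varphi|X|$ for $\sigma=\sigma_k$, and $|p_n^{(i)}|=1$, we have $|Y|\le(2\varphi)^2$. Write $Y=Y_jp_{n-2}^{(j)}+Z$ with $Z_j=0$; then $|Z|\le2|Y|\le8\varphi^2$. Passing to child $j$ repeatedly down to level $-l$ gives, by (11), the flux vector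
$$Y_j\,p_l^{(j)}+\frac{Z}{\sigma_{l+1}\cdots\sigma_{n-2}}.$$
The cell with this vector is a descendant of the cell that we started from, so
$$A\ge a_n\ge(1+\eta)a_l-\frac{N_l(Z)}{|\sigma_{l+1}\cdots\sigma_{n-2}|}.$$
Let $n\to\infty$ through the given indices. With $l$ fixed, $N_l(Z)$ stays bounded because $|Z|\le8\varphi^2$, and by Lemma 3 the fraction tends to $0$. So $A\ge(1+\eta)a_l$ for every $l$, and $l\to\infty$ gives $A\ge(1+\eta)A$, a contradiction. $\square$

Now we compute two descendants of $p_n$ explicitly, for $n\ge2$.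

**Descendant (F).** Start with $p_n^{(0)}=(1,q_n,q_n)$. By (6) and (11), child 1 has flux vector $\bigl(\frac{1-q_n}{\sigma_n},q_n,0\bigr)=(-q_{n-1},q_n,0)$. Child 2 of that has at corner $0$ the flux $-q_{n-1}/\sigma_{n-1}$. Since $q_{n-1}=\frac{1-g(\sigma_{n-1})}4$, for $\sigma_{n-1}=-x<0$ this equals
$$F(x)=\frac{1-g(-x)}{4x}=\frac{4-x-x^2}{4x}=\frac1x-\frac14-\frac x4 .\tag{12}$$
It is decreasing in $x>0$, and $F(x)=1\iff x^2+5x=4\iff x=\xi$. So this descendant shows growth exactly when $x<\xi$; and $x\ge\varphi^{-1}\approx0.618$ always.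

**Descendant (G).** Start with $p_n^{(1)}=(q_n,1,q_n)$. Child 0 has flux vector $(q_n,-q_{n-1},0)$. Child 0 of that has at corner $1$ the flux $-\frac{q_{n-1}+q_n}{\sigma_{n-1}}$. Here
$$q_{n-1}+q_n=\frac{2-\sigma_n-g(\sigma_n)}4=\frac{5-\sigma_n^2}4,\qquad\text{so the flux is}\quad-\frac{5-\sigma_n^2}{4\sigma_{n-1}}.\tag{13}$$

## Compactness: choosing the word along the largest flux

Suppose that we start from a vector at level $-n$ normalised by $N_n=1$, so that *no* level-$0$ flux below it exceeds $1$, and choose the word that points at a level-$0$ cell where $1$ is attained. A limit as $n\to\infty$ always gives a word and a consistent flux sequence with $|X_0|=1$, whatever the sequence $\{\lambda_m\}$. The danger is that this word is eventually constant. For a constant word $i$ the vectors $X_k=p_k^{(i)}$ are consistent by (11), with $N_k(X_k)=a_k$; if $a_k$ stays bounded, nothing excludes such limits. If $a_k\to\infty$, they are excluded.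

**Lemma 5.** If $a_n\to\infty$, there are a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$ for $\{\lambda_m\}$.

**Proof.**

**Step 1 (the limit).** We construct $w$ and $(X_k)$. For each $n$ let $X_n^{(n)}=p_n^{(0)}/a_n$, so $N_n(X_n^{(n)})=1$. Choose $w_1^{(n)},\dots,w_n^{(n)}$ such that, with $X_{k-1}^{(n)}=B_{w_k^{(n)}}(\sigma_k)X_k^{(n)}$ for $1\le k\le n$, we have $|X_0^{(n)}|=1$. Then $N_k(X_k^{(n)})=1$ for $0\le k\le n$: it is at most $N_n(X_n^{(n)})=1$, since level-$0$ descendants of $X_k^{(n)}$ are descendants of $X_n^{(n)}$; and it is at least $|X_0^{(n)}|=1$. In particular $|X_k^{(n)}|\le1$. For each $k$ the letter $w_k^{(n)}$ takes three values, and $X_k^{(n)}$ stays in a compact set. So by a diagonal argument, along a subsequence of $n$, $w_k^{(n)}$ is eventually equal to some $w_k$ and $X_k^{(n)}\to X_k$, for every $k$. By continuity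
$$X_{k-1}=B_{w_k}(\sigma_k)X_k,\qquad N_k(X_k)=1,\qquad|X_k|\le1,\qquad|X_0|=1.$$

**Step 2 ($w$ is not eventually constant).** This is where $a_k\to\infty$ enters. Suppose $w_k=i$ for all $k>m$. Then $(X_k)_i=:t$ is constant for $k\ge m$. Write $X_k=t\,p_k^{(i)}+Z_k$ with $(Z_k)_i=0$; as $|X_k|\le1$ and $|p_k^{(i)}|=1$, $|Z_k|\le2$. By (11), $Z_{k-1}=Z_k/\sigma_k$ for $k>m$, so for $m\le k'<k$
$$Z_{k'}=\frac{Z_k}{\sigma_{k'+1}\cdots\sigma_k}\longrightarrow0\qquad(k\to\infty)$$
by Lemma 3. Hence $Z_{k'}=0$ for all $k'\ge m$, and $1=N_k(X_k)=|t|\,a_k$ for all $k\ge m$. As $a_k\to\infty$, $t=0$; so $X_k=0$, which contradicts $N_k(X_k)=1$.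

**Step 3 (the eigenfunction).** We apply Lemma 2. The sequence $(X_k)$ defines $u$ on $\bigcup_mV_m$. Every level-$0$ cell of $SG_w$ lies in some $K_n$, so its fluxes are at most $N_n(X_n)=1$ in modulus. Hence $u$ extends to a bounded eigenfunction, nonzero since $X_0\ne0$. $\square$

## A repelling three-cycle: proof of Theorem 1

By (12) we want $\lambda_m=3+x$ with $x<\xi$ infinitely often. A cycle through a point slightly below $3.7<3+\xi$ does it.

**Step 1 (the cycle).** We find $\lambda^*$. We have $f(3.7)=4.81$, $f(4.81)=0.9139$, $f(0.9139)>3.73>3.7$. Also $f(3.698)=4.814796$, $f(4.814796)\approx0.89172$, $f(0.89172)\approx3.6634<3.698$. So $f^3(z)-z$ changes sign on $(3.698,3.7)$ and has a zero $\lambda^*$ there. The fixed points of $f$ are $0$ and $4$, so $\lambda^*$ has exact period 3.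

It lies in $\mathcal J$ because the cycle is repelling. Indeed, $f$ is decreasing on $[\frac52,5]$, so $f(\lambda^*)\in(4.81,4.815)$ and $f^2(\lambda^*)\in(0.891,0.914)$. With $f'(z)=5-2z$,
$$|(f^3)'(\lambda^*)|>2.39\cdot4.6\cdot3.1>1 .$$

**Step 2 (the sequence).** We check the claims on $\{\lambda_m\}$. For $m\ge1$ we have $\lambda_m\in(0,\frac52)$, $f(\lambda_m)=\lambda_{m-1}$ and $\lambda_m=\frac{\lambda_{m-1}}{5-\lambda_m}\le\frac25\lambda_{m-1}$. So $\sum_{m\geq 1}\lambda_m<\infty$, and $5^m\lambda_m=\lambda_0\prod_{j=1}^m(1-\lambda_j/5)^{-1}$ converges to a positive limit. Hence $\lambda$ exists and is $>0$. By complete invariance of $\mathcal J$, $\lambda_m\in\mathcal J$ for all $m$. The forward orbit of each $\lambda_m$ ends in the 3-cycle. But $2\mapsto6\mapsto-6\mapsto\cdots\to-\infty$, $5\mapsto0\mapsto0$ and $4\mapsto4$. So $\lambda_m\notin\{2,4,5,6\}$: the sequence is generic and never equals $4$. In particular all our standing assumptions hold.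

**Step 3 (growth).** We verify the hypothesis of Lemma 4. For every $j\ge0$, $\sigma_{3j+1}=3-\lambda_{-3j}=3-\lambda^*=-x$ with $0<x<0.7$. By (F) with $n=3j+2$ there is a level $-(n-2)$ descendant of $p_n^{(0)}$ with a corner flux
$$F(x)>F(0.7)=\frac{2.81}{2.8}>1,$$
the same number for all $j$. Lemma 4, with $\eta=F(x)-1$, gives $a_n\to\infty$. Lemma 5 gives a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$. This proves Theorem 1, and so the conjecture is false. $\blacksquare$

## Small $|\sigma|$ and long negative runs: proof of Theorem 2(A)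

In both cases we verify the hypothesis of Lemma 4; Lemma 5 then gives the result.

**Case (i).** Here (F) applies at infinitely many places. If $\lambda_m\in[\frac{5+\sqrt5}2,3+\xi-\eta]$ and $k=1-m\ge2$, then $\sigma_k=-x$ with $0<x\le\xi-\eta$. By (F) with $n=k+1$, there is a corner flux $F(x)\ge F(\xi-\eta)>F(\xi)=1$, and the bound does not depend on $k$.

**Case (ii).** Here we locate three consecutive negative $\sigma$'s at the end of a run, and use (G). With $k=1-m$, the hypothesis gives infinitely many $k\ge2$ with $\sigma_k,\sigma_{k+1},\sigma_{k+2}<\frac12$, hence in $M$. By Lemma 3 every run of $M$'s is finite. Following each run to its end, we get infinitely many $b\ge4$ with $\sigma_{b-2},\sigma_{b-1},\sigma_b\in M$ and $\sigma_{b+1}\in P$. Put $x_k=|\sigma_k|$; for $\sigma_k\in M$, (5) says $x_k^2+x_k-3=\sigma_{k+1}$. Reading backwards from $b$: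

* $\sigma_{b+1}\ge\varphi$ gives $x_b^2+x_b\ge3+\varphi$, so $x_b\ge1.706$.
* Then $x_{b-1}^2+x_{b-1}=3-x_b\le1.294$, so $x_{b-1}\le0.743$; also $x_{b-1}\ge\varphi^{-1}$.
* Then $2.257\le x_{b-2}^2+x_{b-2}=3-x_{b-1}\le2.382$, so $\tau:=x_{b-2}=1+e$ with $e\in[0.083,0.123]$.

Apply (G) with $n=b-1$. Then $\sigma_{n-1}=-\tau$ and $\sigma_n=\tau^2+\tau-3=-1+3e+e^2$. Hence $\sigma_n^2=1-6e+7e^2+6e^3+e^4$, so $5-\sigma_n^2-4\tau=2e-7e^2-6e^3-e^4$. The flux (13) is therefore
$$\frac{5-\sigma_n^2}{4\tau}=1+\frac{e(2-7e-6e^2-e^3)}{4\tau}\ge1+\frac{0.083\cdot1.04}{4\cdot1.123}>1.019,$$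
because the bracket is smallest at $e=0.123$, where it exceeds $1.04$. So Lemma 4 applies with $\eta=0.019$. This proves Theorem 2(A). $\blacksquare$

## Dense orbits: proof of the Corollary

**Step 1 (residuality).** We show that the points of $\mathcal J$ with dense forward orbit form a residual set, i.e. one that contains a countable intersection of dense relatively open subsets of $\mathcal J$. Let $U_1,U_2,\dots$ be a countable base of the open sets meeting $\mathcal J$, and let $G_i=\{z\in\mathcal J:f^n(z)\in U_i\text{ for some }n\ge0\}$. Each $G_i$ is open in $\mathcal J$. It is dense: for $V$ open and meeting $\mathcal J$, $f^n(V\cap\mathcal J)=\mathcal J$ for some $n$, so some point of $V\cap\mathcal J$ is mapped into $U_i$. The set of points with dense forward orbit is $\bigcap_iG_i$; by Baire's theorem it is dense in $\mathcal J$, in particular nonempty.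

**Step 2 (the sequence through $\lambda_0$).** Let $\lambda_0$ have dense forward orbit. Put $\lambda_{-k}=f^k(\lambda_0)$, and define $\lambda_m$, $m\ge1$, by the lower branch as in Theorem 1. We check that the hypotheses of Theorem 2 hold. Since $\mathcal J$ is perfect, hence infinite, the orbit of $\lambda_0$ is infinite, and so is the forward orbit of every $\lambda_m$. In particular $\lambda_0\notin\{0,5\}$, so $0<\lambda_0<5$. The argument in Step 2 of the proof of Theorem 1 applies: for $m\ge1$ the terms lie in $(0,\frac52)$, the limit $\lambda$ exists and is positive, and $\lambda_m\in\mathcal J$ for all $m$. No $\lambda_m$ is $0$, $4$ or $5$, since these points have finite forward orbits. No $\lambda_m$ is $2$ or $6$, since $6\notin[0,5]\supset\mathcal J$ and $f(2)=6$, so that $2,6\notin\mathcal J$.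

**Step 3 (visits).** We verify condition (A)(i). The point $\frac{5+\sqrt5}2$ lies in $\mathcal J$, since $f$ maps it to $\frac{25-5}4=5$ and $5$ to $0\in\mathcal J$. The argument for (8) uses only $\mathcal J\subset[0,5]$ and $f(\mathcal J)\subset[0,5]$, so $\mathcal J$ has no points in $(\frac{5-\sqrt5}2,\frac{5+\sqrt5}2)$, and $\frac52$ lies in this gap. Moreover $3+\xi>3.70>\frac{5+\sqrt5}2$. So for small $\eta>0$ the relatively open set $W=\mathcal J\cap(\frac52,3+\xi-\eta)$ contains $\frac{5+\sqrt5}2$, is infinite since $\mathcal J$ is perfect, and is contained in $[\frac{5+\sqrt5}2,3+\xi-\eta]$. The orbit of $\lambda_0$ visits $W$ infinitely often. Otherwise $W$ minus the finitely many visited points would be a nonempty relatively open set that the dense orbit misses. A visit $f^k(\lambda_0)\in W$ with $k\ge1$ is a term $\lambda_m$ with $m=-k<0$. So (A)(i) holds, and Theorem 2(A) gives $w$ and the bounded eigenfunction. $\blacksquare$
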